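\title{Product replacement on finite $p$-groups mixes in $(\log|G|)^5\,n\log n$ steps}

\begin{abstract}
The product replacement chain walks on the generating $n$-tuples of a finite group $G$ by multiplying a random coordinate on the right by another random coordinate or its inverse. We prove that for every nontrivial finite $p$-group $G$ of Frattini rank $b$ and every $n\ge 3b$ the chain mixes in at most $A(\log|G|)^5\,n\log n$ steps, with $A$ an absolute constant. This confirms the conjecture that order $(\log|G|)^a\,n\log n$ steps suffice for a universal $a$; no exponent $a<1$ is possible. For large $n$ we obtain a bound valid for all finite groups. The proof uses property (T) of $\mathrm{SAut}(F_m)$, a simulation of left multiplications by right multiplications, a logarithmic Sobolev inequality for a modified chain on $G^n$, and a coupling after a burn-in period.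
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{The chain and the conjecture}

Let $G$ be a finite group and $n\ge2$. Let $\Omega_n(G)$ be the set of tuples $x=(x_1,\dots,x_n)\in G^n$ whose entries generate $G$. The \emph{product replacement chain} on $\Omega_n(G)$ chooses, at each step, an ordered pair $(u,v)$ of distinct coordinates and a sign $\varepsilon\in\{\pm1\}$ uniformly at random, replaces $x_u$ by $x_ux_v^{\varepsilon}$, and leaves the other coordinates unchanged. A move does not change the subgroup generated by the entries, and a move and its inverse are chosen with the same probability. So the transition kernel $P$ is symmetric, and the uniform distribution $\pi$ on $\Omega_n(G)$ is stationary. Let $P_x^\ell$ be the law of the chain after $\ell$ steps from $x$, and let $\|\nu-\pi\|_{TV}=\max_{E}|\nu(E)-\pi(E)|=\frac12\sum_y|\nu(y)-\pi(y)|$. The \emph{mixing time} $t_{\mathrm{mix}}$ is the least $t$ such that $\|P_x^\ell-\pi\|_{TV}\le\frac14$ for all $x\in\Omega_n(G)$ and all $\ell\ge t$. The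 distance to a stationary law does not increase with $\ell$, so it is enough to find one time that works for all $x$.

For a nontrivial finite $p$-group $G$, the \emph{Frattini rank} $b\ge1$ is the minimal number of generators; equivalently $b=\dim_{\mathbb F_p}G/\Phi(G)$, where the Frattini subgroup $\Phi(G)$ is the intersection of the maximal subgroups. It is known that for $n\ge3b$ the chain is irreducible and aperiodic. Some room above $b$ is needed: for $G=\mathbb F_p^b$ with $p>2$ and $n=b\ge2$, the tuples are invertible matrices and the moves preserve the determinant.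

How long should the chain take? Two obstacles are visible at once. Start from $(g_1,\dots,g_b,1,\dots,1)$. A coordinate outside a given maximal subgroup spreads to the other coordinates like an infection, at rate about $1/n$ per infected coordinate, so about $n\log n$ steps pass before a constant fraction is reached. And each step offers fewer than $2n^2$ choices, while there are about $|G|^n$ states, so about $n\log|G|/\log n$ steps are needed. A third obstacle is conceivable: a walk on $\mathbb Z/p$ with steps $\pm1$ needs $(p-1)/2$ steps merely to reach every element. But here the generators change as the chain runs. In additive notation, alternating two moves gives $(1,1)\to(2,1)\to(2,3)\to(5,3)\to\cdots$, and the entries pass $p$ after $O(\log p)$ moves. So one may hope that the size of $G$ enters only through $\log|G|$.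

For the Heisenberg group mod an odd prime $p$ (unitriangular $3\times3$ matrices over $\mathbb Z/p$, so $b=2$), Diaconis and Saloff-Coste proved that for all $n\ge6$, all $x$ and all $c>0$,
\[
\|P_x^\ell-\pi\|_{TV}\le2e^{-c}\quad\text{for }\ell\ge10^4(np)^2\big[(\log p^3)(\log\log p^{3n})+4c\big].
\]
Thus order $(pn)^2$ steps suffice, up to logarithmic factors. Bounds polynomial in $n$ and in the maximal Cayley graph diameter are also known for general $p$-groups with $n\ge3b$. The conjecture posed in \cite{walks} is that for finite $p$-groups and $n\ge3b$, order $(\log|G|)^a\,n\log n$ steps suffice, with a small universal $a$. We read ``order'' as a universal constant and ask whether some universal $a$ exists.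

\medskip
\noindent\textbf{Conjecture.} \emph{There are constants $a>0$ and $A>0$ such that for every prime $p$, every nontrivial finite $p$-group $G$ of Frattini rank $b$, every $n\ge3b$ and every $x\in\Omega_n(G)$, one has $\|P_x^\ell-\pi\|_{TV}\le\frac14$ for all $\ell\ge A(\log|G|)^a\,n\log n$.}

\subsection{Results}

The conjecture holds with $a=5$.

\begin{theorem}\label{thm:main}
There is an absolute constant $A$ such that for every prime $p$, every nontrivial finite $p$-group $G$ of Frattini rank $b$ and every $n\ge3b$,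
\[
t_{\mathrm{mix}}\le A\,(\log|G|)^5\,n\log n .
\]
\end{theorem}

For large $n$ the argument applies to all finite groups. Throughout, $\Lambda=\log|G|$, the number of maximal subgroups of $G$ is $M$, and $h=h(G)$ is the maximal length $r$ of a chain of subgroups $\Phi(G)=H_0<H_1<\dots<H_r=G$.

\begin{theorem}\label{thm:large}
There are absolute constants $C_0$ and $A$ such that for every nontrivial finite group $G$ and every $n\ge C_0\,(h+\log M+\log(2+\Lambda))$,
\[
t_{\mathrm{mix}}\le A\,n\,\big[h^2\Lambda\,(\log n+\log(2+\Lambda))+\log M\big].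
\]
\end{theorem}

\begin{theorem}\label{thm:compl}
There are absolute constants $C$ and $A$ with the following properties.
\begin{enumerate}
\item[(a)] For finite $p$-groups of Frattini rank $b\ge2$ and $n\ge\max(6,b+3)$, one has $t_{\mathrm{mix}}\le A(\log|G|)^6\,n\log n$.
\item[(b)] For every nontrivial finite group $G$ and $n\ge C(\log|G|)^2$, one has $t_{\mathrm{mix}}\le A(\log|G|)^3\,n\log n$.
\item[(c)] For nontrivial finite $p$-groups and $n\ge3b$, one has $t_{\mathrm{mix}}\ge n\log n-3n$ if $n\ge15$, and $t_{\mathrm{mix}}\ge(n\log|G|-1)/\log(2n^2)$. Hence the bound of the conjecture fails for every $a<1$.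
\end{enumerate}
\end{theorem}

So the optimal exponent in the conjecture lies in $[1,5]$.

\subsection{Plan of the proof}

If $G$ is cyclic, the moves are elementary matrices, and property (T) of $\mathrm{SL}_n(\mathbb Z)$ gives a spectral gap that does not depend on $|G|$ (Section~\ref{sec:T}). For general $G$ the acting group is $\mathrm{SAut}(F_n)$, but its Kazhdan constants refer to a generating set that contains left multiplications, which the chain does not perform. Section~\ref{sec:resample} shows how to simulate them and proves the central estimate, Proposition~\ref{prop:resample}: replacing one coordinate by a fresh uniform element of $G$ costs, in Dirichlet form, a polynomial in the number of coordinates and nothing in $|G|$. Its hypothesis is verified in Section~\ref{sec:hyp}. The estimate is then used in two ways. Applied to all $n$ coordinates, it gives a spectral gap $cn^{-4}$ for $p$-groups (Section~\ref{sec:gap}), which suffices when $n\le C\log|G|$. Applied to random blocks of $O(h)$ coordinates, it gives a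 logarithmic Sobolev inequality for a modified chain that agrees with the true chain after a burn-in period (Section~\ref{sec:large}); this covers $n\ge C\log|G|$. Section~\ref{sec:end} combines the two ranges. The lower bounds are proved in Section~\ref{sec:tuples}.

\medskip
\noindent\textbf{Conventions.} The letters $C,c>0$ denote absolute constants that may change from line to line; $C_0,C_1,C_2,c_0,\kappa$ are fixed absolute constants. We write $[n]=\{1,\dots,n\}$, $\Phi=\Phi(G)$, $\mu$ for the uniform law on $G^n$, and $x_{-w}$ for the tuple $x$ with coordinate $w$ removed. The map $R_{uv}$ replaces $x_u$ by $x_ux_v$, and $L_{uv}$ replaces $x_u$ by $x_vx_u$. Both are bijections of $G^n$ that preserve the generated subgroup. The maps $R_{uv}^{\pm1}$ are the \emph{right moves}, the maps $L_{uv}^{\pm1}$ the \emph{left moves}.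

\section{Generating tuples and lower bounds}\label{sec:tuples}

\subsection{The Frattini subgroup}

The subgroup $\Phi$ is normal, and its elements can be dropped from generating sets: if $\langle X\rangle\Phi=G$ then $\langle X\rangle=G$, since otherwise $\langle X\rangle$ and $\Phi$ would lie in a common maximal subgroup. If $G$ is nontrivial then $\Lambda\ge\log2$ and $1\le h\le\log_2|G|$, because each strict inclusion at least doubles the order. A tuple fails to generate exactly when it lies in $H^n$ for some maximal subgroup $H$, so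
\begin{equation}\label{eq:nongen}
1-\mu(\Omega_n(G))\le\sum_{H\text{ maximal}}[G:H]^{-n}\le M2^{-n}.
\end{equation}
If $G$ is a $p$-group of rank $b$, then $G/\Phi\cong\mathbb F_p^b$, and a tuple generates $G$ if and only if its image spans $\mathbb F_p^b$ (Burnside's basis theorem). We write $\bar g$ for the image of $g$. Subgroups containing $\Phi$ correspond to subspaces and maximal subgroups to hyperplanes. Hence $h=b$, every maximal subgroup has index $p$, and $M=\frac{p^b-1}{p-1}<p^b\le|G|$.

\subsection{Connectivity}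

If the coordinates $y_i$, $i\in I$, generate $G$ and $j\notin I$, then right moves $R_{ji}^{\pm1}$ multiply $y_j$ by an arbitrary word in the $y_i$, so they can set $y_j$ to any prescribed value. To prove that right moves act transitively it suffices, since they are invertible, to reach one fixed tuple from every tuple.

\begin{lemma}\label{lem:trans}
Right moves act transitively on $\Omega_k(G)\ne\emptyset$ in the following cases: \textup{(i)} $G$ is a nontrivial $p$-group of rank $b$ and $k\ge b+1$; \textup{(ii)} $G$ is a nontrivial finite group and $k\ge3h$.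
\end{lemma}

\begin{proof}
(i) View $\bar y\in(\mathbb F_p^b)^k$ as a $b\times k$ matrix of rank $b$. Right moves add or subtract one column to another, and these operations generate the action of $\mathrm{SL}_k(\mathbb F_p)$ by right multiplication. The group $\mathrm{GL}_k(\mathbb F_p)$ is transitive on matrices of rank $b$. Since $k\ge b+1$, the stabilizer of $(I_b\,|\,0)$ contains $\mathrm{diag}(1,\dots,1,t)$ for every $t\ne0$, so $\mathrm{SL}_k(\mathbb F_p)$ is transitive too. We may thus assume $\bar y=(e_1,\dots,e_b,0,\dots,0)$. Fix lifts $g_i\in G$ of the $e_i$. The coordinates $y_1,\dots,y_b$ generate $G$; use them to set all later coordinates to $1$. For $i=1,\dots,b$ in turn, set $y_{b+1}$ to $y_i^{-1}g_i\in\Phi$, apply $R_{i,b+1}$ to turn $y_i$ into $g_i$, and reset $y_{b+1}$ to $1$. The first $b$ coordinates never change modulo $\Phi$, so they generate $G$ throughout. We reach $(g_1,\dots,g_b,1,\dots,1)$.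

(ii) Let $y_1,\dots,y_r$ generate $G$ irredundantly, that is, no proper subfamily generates. The subgroups $\langle y_1,\dots,y_j\rangle\Phi$, $0\le j\le r$, increase strictly: if $y_{j+1}\in\langle y_1,\dots,y_j\rangle\Phi$, the family without $y_{j+1}$ generates $G$ together with $\Phi$, hence alone. So $r\le h$. Therefore $G$ has generators $g_1,\dots,g_d$ with $d\le h$, and every $y\in\Omega_k(G)$ has a generating subfamily indexed by a set $I$ with $|I|\le h$. As $k\ge3h$, there is $J\subset[k]\setminus(I\cup[d])$ with $|J|=d$. Use the coordinates in $I$ to write $g_1,\dots,g_d$ into the coordinates in $J$; use these to set all coordinates outside $J$ to those of $(g_1,\dots,g_d,1,\dots,1)$; use the coordinates $1,\dots,d$ to set those in $J$ to $1$.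
\end{proof}

\subsection{Coordinates outside a subgroup}

Let $X_t$ be the chain started at $x\in\Omega_n(G)$, with filtration $(\mathcal F_t)$. For a maximal subgroup $H$ let $N_H(x)=\#\{v:x_v\notin H\}$ and $N_t=N_H(X_t)$. Since $X_t$ generates $G$, we have $N_t\ge1$. Consider the move $x_u\to x_ux_v^{\pm1}$. If $x_v\in H$, the membership of $x_u$ in $H$ does not change. If $x_v\notin H$ and $x_u\in H$, the new entry is outside $H$. So $N_t$ changes by at most one, it can decrease only if $x_u,x_v\notin H$, and on $\{N_t=N\}$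
\begin{equation}\label{eq:updown}
\mathbb P(N_{t+1}=N+1\mid\mathcal F_t)=\frac{N(n-N)}{n(n-1)},\qquad \mathbb P(N_{t+1}=N-1\mid\mathcal F_t)\le\frac{N(N-1)}{n(n-1)}.
\end{equation}
This process gives the first lower bound now and the burn-in estimate in Section~\ref{sec:large}.

\begin{proof}[Proof of Theorem~\ref{thm:compl}(c)]
Since $n\ge3b\ge b+2$, the first inequality in \eqref{eq:nongen} gives $\mu(\Omega_n(G))\ge1-Mp^{-n}\ge1-p^{b-n}\ge\frac34$.

Let $g_1,\dots,g_b$ generate $G$, let $x=(g_1,\dots,g_b,1,\dots,1)$, and let $H=\langle g_2,\dots,g_b\rangle\Phi$, a maximal subgroup that does not contain $g_1$. Then $N_0=1$. By \eqref{eq:updown} and $n-N_t\le n-1$ we get $\mathbb E[N_{t+1}\mid\mathcal F_t]\le N_t(1+\frac1n)$, so $\mathbb EN_\ell\le e^{\ell/n}$ and $\mathbb P(N_\ell\ge n/4)\le4e^{\ell/n}/n$ by Markov's inequality. Under $\mu$, the variable $N_H$ is binomial with parameters $n$ and $1-\frac1p$; its mean is at least $n/2$ and its variance at most $n/4$. Chebyshev's inequality gives $\mu(N_H<n/4)\le4/n$, hence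 $\pi(N_H<n/4)\le\frac43\cdot\frac4n\le\frac8n$. For $n\ge15$ and $\ell\le n\log n-3n$,
\[
\|P_x^\ell-\pi\|_{TV}\ge\mathbb P(N_\ell<n/4)-\pi(N_H<n/4)\ge1-4e^{-3}-\tfrac8{15}>\tfrac14 .
\]

After $\ell$ steps the law $P_x^\ell$ is supported on at most $(2n(n-1))^\ell$ points. If $\|P_x^\ell-\pi\|_{TV}\le\frac14$, the support has $\pi$-measure at least $\frac34$, so $(2n^2)^\ell\ge\frac34|\Omega_n(G)|\ge\frac9{16}|G|^n$. Since $\log\frac{16}9<1$, this gives $\ell\ge(n\Lambda-1)/\log(2n^2)$. For $G=\mathbb Z/p$ and $n=3=3b$ we get $t_{\mathrm{mix}}\ge(3\log p-1)/\log18$, while the conjectured bound gives $t_{\mathrm{mix}}\le3A\log3\,(\log p)^a+1$. For $a<1$ and large $p$ these are incompatible.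
\end{proof}

\section{Dirichlet forms, property (T) and the cyclic case}\label{sec:T}

\subsection{Energies}

The kernel $P=\frac1{2n(n-1)}\sum_{u\ne v}(R_{uv}+R_{uv}^{-1})$, acting on functions by composition, is defined on all of $G^n$ and is self-adjoint on $L^2(\mu)$ and on $L^2(\pi)$. For $f$ on $G^n$ (norm of $L^2(\mu)$) or on $\Omega_n(G)$ (norm of $L^2(\pi)$) put
\[
e_{uv}=\|f\circ R_{uv}-f\|^2=\|f\circ R_{uv}^{-1}-f\|^2,\qquad \mathcal E=\sum_{u\ne v}e_{uv},\qquad \mathcal S_w=\sum_{u\ne w}(e_{uw}+e_{wu}).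
\]
Thus $\mathcal E$ is the total energy of the right moves and $\mathcal S_w$ the energy of those that involve coordinate $w$; we have $\sum_w\mathcal S_w=2\mathcal E$. The Dirichlet form of $P$ is
\begin{equation}\label{eq:DP}
\mathcal D_P(f)=\langle(I-P)f,f\rangle=\frac{\mathcal E(f)}{2n(n-1)} .
\end{equation}
If $W$ is obtained by applying moves $W_1,\dots,W_j$ in succession, then telescoping, the Cauchy--Schwarz inequality and the invariance of the measure under each move give
\begin{equation}\label{eq:tele}
\|f\circ W-f\|^2\le j\sum_{i=1}^j\|f\circ W_i-f\|^2 .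
\end{equation}

A discrete-time chain mixes slowly if it has an eigenvalue near $-1$. A closed walk of odd length through every point excludes this.

\begin{lemma}\label{lem:odd}
For $n\ge3$, $I+P\ge\frac2{25}I$ on $L^2(\mu)$ and on $L^2(\pi)$.
\end{lemma}

\begin{proof}
For distinct $u,v,w$ apply $R_{uv}^{-1},R_{vw},R_{uv},R_{vw}^{-1},R_{uw}^{-1}$ in succession to $x=x^0$, obtaining $x^1,\dots,x^5$. The pair of coordinates $(u,v)$ runs through
\[
(x_ux_v^{-1},x_v),\quad(x_ux_v^{-1},x_vx_w),\quad(x_ux_w,x_vx_w),\quad(x_ux_w,x_v),\quad(x_u,x_v).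
\]
So $x^5=x^0$ and $2f(x)=\sum_{i=1}^5(-1)^{i-1}(f(x^{i-1})+f(x^i))$, whence $4|f(x)|^2\le5\sum_i|f(x^{i-1})+f(x^i)|^2$. Each $x^{i-1}$ is uniform if $x$ is. With $s_{uv}=\|f\circ R_{uv}+f\|^2=\|f\circ R_{uv}^{-1}+f\|^2$, integration gives $4\|f\|^2\le5(2s_{uv}+2s_{vw}+s_{uw})$. Averaging over $(u,v,w)$ gives $4\|f\|^2\le25\,\bar s$, where the average $\bar s$ of the $s_{uv}$ equals $2\langle(I+P)f,f\rangle$.
\end{proof}

The third coordinate is needed: for $G=\mathbb F_2^2$ and $n=2$, the set $\Omega_2(G)$ is $\mathrm{GL}_2(\mathbb F_2)\cong S_3$, each move multiplies by an element of order two, that is, by a transposition, and the chain has period two.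

\begin{lemma}\label{lem:gapmix}
Let $G$ be nontrivial and $n\ge3$. If $\mathcal D_P(f)\ge\gamma\operatorname{Var}_\pi f$ for all $f$ on $\Omega_n(G)$, then $t_{\mathrm{mix}}\le n\Lambda\max(\gamma^{-1},\frac{25}2)$.
\end{lemma}

\begin{proof}
Let $\gamma'=\min(\gamma,\frac2{25})$. By the hypothesis and Lemma~\ref{lem:odd}, $P$ has norm at most $1-\gamma'$ on functions of mean zero. Let $\delta_x$ be the indicator of $x$. By symmetry of $P$, the density of $P_x^\ell$ with respect to $\pi$ is $P^\ell(\delta_x/\pi(x))$, and $\|\delta_x/\pi(x)-1\|^2\le\pi(x)^{-1}\le e^{n\Lambda}$. By Cauchy--Schwarz,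
\[
2\|P_x^\ell-\pi\|_{TV}\le\|P^\ell(\delta_x/\pi(x)-1)\|\le e^{n\Lambda/2-\gamma'\ell}.
\]
This is at most $\frac12$ once $\gamma'\ell\ge n\Lambda/2+\log2$. Since $n\Lambda\ge3\log2$, we have $n\Lambda/2+\log2\le\frac56n\Lambda$ and $n\Lambda/(6\gamma')\ge1$, so an integer $\ell\le n\Lambda/\gamma'$ has this property.
\end{proof}

\subsection{Kazhdan constants}

Let $\Gamma$ be a group and $\mathcal T\subset\Gamma$ finite. A number $c>0$ is a \emph{Kazhdan constant} for $(\Gamma,\mathcal T)$ if $\max_{s\in\mathcal T}\|U_s\xi-\xi\|\ge c\|\xi\|$ for every unitary representation $U$ of $\Gamma$ and every $\xi$ orthogonal to the $\Gamma$-invariant vectors. The point is that $c$ does not depend on $U$; below, $U$ carries all the dependence on $G$.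

Let $F_m$ be free on $a_1,\dots,a_m$, and let $\mathrm{SAut}(F_m)$ be the group of automorphisms whose image in $\mathrm{GL}_m(\mathbb Z)$ has determinant $1$. It contains the transvections $\rho_{uv}^{\pm1}:a_u\mapsto a_ua_v^{\pm1}$ and $\lambda_{uv}^{\pm1}:a_u\mapsto a_v^{\pm1}a_u$ ($u\ne v$), which fix the other generators. Both $\rho_{uv}$ and $\lambda_{uv}$ map to the elementary matrix $E_{uv}\in\mathrm{SL}_m(\mathbb Z)$ with $e_u\mapsto e_u+e_v$. We use two published facts; $c_0>0$ is absolute.
\begin{enumerate}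
\item[(T1)] For $m\ge5$, $c_0m^{-1/2}$ is a Kazhdan constant for $\mathrm{SAut}(F_m)$ and the set of all transvections. For $m=5$ see \cite{KNO}; for $m\ge6$, \cite{KKN} gives the constant $\sqrt{0.138(m-2)/(6(m^2-m))}$.
\item[(T2)] For $m\ge3$, $c_0m^{-1/2}$ is a Kazhdan constant for $\mathrm{SL}_m(\mathbb Z)$ and the matrices $E_{uv}^{\pm1}$; \cite{Kas} gives the constant $1/(42\sqrt m+860)$.
\end{enumerate}
These facts say that one generator moves $\xi$, while a Dirichlet form sums over all generators. A generator is a commutator of other generators in $m-2$ disjoint ways, and this recovers the factor $m$ lost in squaring the Kazhdan constant.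

\begin{lemma}\label{lem:sum}
There is an absolute $\kappa>0$ such that for $m\ge5$, every unitary representation $U$ of $\mathrm{SAut}(F_m)$ and every vector $\xi$, with $\Pi$ the orthogonal projection onto the invariant vectors,
\[
\sum_{u\ne v}\big(\|U_{\rho_{uv}}\xi-\xi\|^2+\|U_{\lambda_{uv}}\xi-\xi\|^2\big)\ge\kappa\|\xi-\Pi\xi\|^2 .
\]
The same holds for $\mathrm{SL}_m(\mathbb Z)$, $m\ge3$, with left side $\sum_{u\ne v}\|U_{E_{uv}}\xi-\xi\|^2$.
\end{lemma}

\begin{proof}
The left side does not change if $\xi$ is replaced by $\xi-\Pi\xi$, so assume $\Pi\xi=0$. Put $\Delta(s)=\|U_s\xi-\xi\|$. Then $\Delta(s^{-1})=\Delta(s)$ and $\Delta(st)\le\Delta(s)+\Delta(t)$. By (T1) some $s=\rho_{uv}$ or $s=\lambda_{uv}$ has $\Delta(s)^2\ge c_0^2\|\xi\|^2/m$. For each $w\ne u,v$,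
\begin{equation}\label{eq:comm}
\rho_{uv}=\rho_{uw}^{-1}\rho_{wv}\rho_{uw}\rho_{wv}^{-1},\qquad\lambda_{uv}=\lambda_{uw}^{-1}\lambda_{wv}\lambda_{uw}\lambda_{wv}^{-1}.
\end{equation}
To see this, identify an automorphism $\varphi$ with the tuple $(\varphi(a_1),\dots,\varphi(a_m))$. Passing from $\varphi$ to $\varphi\circ\rho_{uv}$ or $\varphi\circ\lambda_{uv}$ performs the move $R_{uv}$ or $L_{uv}$ on the tuple, so a product is evaluated by performing moves from left to right. The coordinates $(u,w)$ run through $(a_ua_w^{-1},a_w)$, $(a_ua_w^{-1},a_wa_v)$, $(a_ua_v,a_wa_v)$, $(a_ua_v,a_w)$ in the first product and through $(a_w^{-1}a_u,a_w)$, $(a_w^{-1}a_u,a_va_w)$, $(a_va_u,a_va_w)$, $(a_va_u,a_w)$ in the second. If $s=\rho_{uv}$, then \eqref{eq:comm} gives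
\[
\Delta(s)^2\le(2\Delta(\rho_{uw})+2\Delta(\rho_{wv}))^2\le8\big(\Delta(\rho_{uw})^2+\Delta(\rho_{wv})^2\big),
\]
and the same holds with $\lambda$ in place of $\rho$. As $w$ runs over its $m-2$ values, the pairs $(u,w)$, $(w,v)$ are all distinct. So the left side of the lemma is at least $\frac{(m-2)c_0^2}{8m}\|\xi\|^2\ge\frac{c_0^2}{24}\|\xi\|^2$. For $\mathrm{SL}_m(\mathbb Z)$ use (T2) and the image of \eqref{eq:comm} in $\mathrm{SL}_m(\mathbb Z)$.
\end{proof}

We use Lemma~\ref{lem:sum} only in the following form. That $F$ may be vector-valued at no cost is essential later.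

\begin{lemma}\label{lem:poincare}
Suppose right moves act transitively on $\Omega_m(G)\ne\emptyset$. Let $y$ be uniform on $\Omega_m(G)$ and let $F:\Omega_m(G)\to\mathcal H$ take values in a Hilbert space. If $m\ge5$,
\[
\sum_{u\ne v}\mathbb E\big(\|F(R_{uv}y)-F(y)\|^2+\|F(L_{uv}y)-F(y)\|^2\big)\ge\kappa\,\mathbb E\|F(y)-\mathbb EF\|^2 .
\]
If $G$ is abelian and $m\ge3$, then $\sum_{u\ne v}\mathbb E\|F(R_{uv}y)-F(y)\|^2\ge\kappa\,\mathbb E\|F(y)-\mathbb EF\|^2$.
\end{lemma}

\begin{proof}
Identify $\Omega_m(G)$ with the set of surjective homomorphisms $y:F_m\to G$. Then $(U_\varphi F)(y)=F(y\circ\varphi)$ is a unitary representation of $\mathrm{SAut}(F_m)$ on $L^2(\Omega_m(G);\mathcal H)$, with $U_{\rho_{uv}}F=F\circ R_{uv}$ and $U_{\lambda_{uv}}F=F\circ L_{uv}$. By transitivity the invariant vectors are the constant functions, so $\Pi F=\mathbb EF$. Apply Lemma~\ref{lem:sum}. For abelian $G$ replace $F_m$ by $\mathbb Z^m$; then $U_{E_{uv}}F=F\circ R_{uv}$.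
\end{proof}

The case of rank one is now immediate.

\begin{proposition}\label{prop:cyclic}
If $G$ is a nontrivial cyclic $p$-group and $n\ge3$, then $\mathcal D_P(f)\ge\frac\kappa{2n^2}\operatorname{Var}_\pi f$.
\end{proposition}

\begin{proof}
Right moves are transitive by Lemma~\ref{lem:trans}(i), so Lemma~\ref{lem:poincare} gives $\mathcal E\ge\kappa\operatorname{Var}_\pi f$. Use \eqref{eq:DP}.
\end{proof}

\section{Resampling one coordinate}\label{sec:resample}

For nonabelian $G$, Lemma~\ref{lem:poincare} leaves us with the energy of the left moves. We shall see that a left move can be performed by right moves at the price of disturbing one auxiliary coordinate $w$. To repair the damage we must bound the conditional variance $\operatorname{Var}_wf$ of $f(x)$, given $x_{-w}$, when $x_w$ is uniform in $G$. This section bounds it by the energy of right moves.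

Give $\ell^2(G)$ the norm $\|\varphi\|^2=\frac1{|G|}\sum_g|\varphi(g)|^2$, write $\bar\varphi$ for the mean of $\varphi$, and let $(r_s\varphi)(g)=\varphi(gs)$ and $(l_z\varphi)(g)=\varphi(zg)$. For $f$ on $G^m$, a coordinate $w$ and $y=x_{-w}$ put $\varphi_y=f(y,\cdot)\in\ell^2(G)$. Then $\operatorname{Var}_wf=\|\varphi_y-\bar\varphi_y\|^2$, and the move $R_{wi}$ acts on $\varphi_y$ as $r_{y_i}$.

\subsection{The idea for $G=\mathbb Z/p$}

\begin{example}\label{ex:Zp}
Let $G=\mathbb Z/p$, $k\ge3$, $\chi_j(g)=e^{2\pi ijg/p}$, and let $y$ be uniform on $\Omega_k(G)=G^k\setminus\{0\}$. With $y$ fixed, the moves $R_{wi}$ make $x_w$ walk on the Cayley graph with generators $y_1,\dots,y_k$. For large $p$ this walk is slow for \emph{every} $y$. Indeed, if $N^k<p$, two of the $p$ points $j(y_1,\dots,y_k)/p$ of the torus $\mathbb R^k/\mathbb Z^k$ lie in one cube of side $1/N$, so some $j\ne0$ has $|\chi_j(y_i)-1|\le2\pi/N$ for all $i$. Hence no bound free of $|G|$ can be proved fiber by fiber.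

But the slow frequency depends on $y$. Let $f(y,g)=c(y)\chi_{j(y)}(g)$ with $|c(y)|=1$ and $j(y)\ne0$, so that $\operatorname{Var}_wf=1$ at every $y$. Discard the phase and put $F(y)=\chi_{j(y)}$. Characters are orthonormal, so $\|F(y')-F(y)\|\le\|\varphi_{y'}-\varphi_y\|$: both sides are $\sqrt2$ if $j(y')\ne j(y)$, and the left side is $0$ otherwise. Let $p_j=\mathbb P(j(y)=j)$, let $j_0$ maximize $p_j$, and let $\delta=1-p_{j_0}$. Lemma~\ref{lem:poincare} gives
\[
\sum_{u\ne v}\mathbb E\|\varphi_{R_{uv}y}-\varphi_y\|^2\ge\kappa\Big(1-\sum_jp_j^2\Big)\ge\kappa\delta .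
\]
On the other hand $\mathbb E\chi_{j_0}(y_i)=-1/(p^k-1)<0$, so $\mathbb E|\chi_{j_0}(y_i)-1|^2\ge2$ and
\[
\mathbb E\|r_{y_i}\varphi_y-\varphi_y\|^2=\mathbb E|\chi_{j(y)}(y_i)-1|^2\ge2-4\delta .
\]
Either $\delta\ge\frac14$ and the moves within $y$ have energy at least $\kappa/4$, or $\delta<\frac14$ and each $R_{wi}$ has energy at least $1$. Both bounds are free of $p$.
\end{example}

The general proof has the same two steps: property (T) makes the fiber function nearly independent of $y$, and a fixed nonconstant function is moved by a random $y_i$. What must be added is a way to control left moves within $y$, and a substitute for ``discarding the phase''.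

\subsection{A left move from right moves}

Inversion exchanges left and right. So we write $x_u^{-1}$ into the auxiliary coordinate $w$, multiply it on the right by $x_v^{-1}$, and undo the first step. For distinct $u,v,w$ let $W=W_{uvw}$ be obtained by applying $R_{uw},R_{wu}^{-1},R_{wv}^{-1},R_{wu},R_{uw}^{-1}$ in this order. If $(x_u,x_v,x_w)=(\alpha,\beta,\gamma)$, the pair of coordinates $(u,w)$ runs through
\[
(\alpha\gamma,\gamma),\quad(\alpha\gamma,\alpha^{-1}),\quad(\alpha\gamma,\alpha^{-1}\beta^{-1}),\quad(\alpha\gamma,\alpha^{-1}\beta^{-1}\alpha\gamma),\quad(\beta\alpha,\alpha^{-1}\beta^{-1}\alpha\gamma).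
\]
Thus, with $y=x_{-w}$, and by \eqref{eq:tele},
\begin{gather}
W(y,x_w)=(L_{uv}y,\;z(y)x_w),\qquad z(y)=y_u^{-1}y_v^{-1}y_u,\label{eq:W}\\
\|f\circ W-f\|^2\le5(2e_{uw}+2e_{wu}+e_{wv}).\label{eq:Wcost}
\end{gather}
The damage to $x_w$ is a \emph{left} multiplication by an element that depends only on $y$.

\subsection{Forgetting left translations}

By \eqref{eq:W} and \eqref{eq:Wcost}, $\varphi_y$ is close to a left translate of $\varphi_{L_{uv}y}$. We need a function of $\varphi$ that ignores left translations and retains the displacements $\|r_s\varphi-\varphi\|$. The function $s\mapsto\|r_s\varphi-\varphi\|$ itself has both properties. But Lemma~\ref{lem:poincare} would control it only on average over $s$, and we need its value at $s=y_i$. We therefore look for an element $\varphi^\sharp\in\ell^2(G)$ with the same displacements as $\varphi$; then closeness in $\ell^2(G)$ controls each displacement separately.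

Let $\tau$ be the left regular representation, $(\tau(g)\psi)(g')=\psi(g^{-1}g')$, and let $T_\varphi=\sum_g\varphi(g)\tau(g)$. Since $\operatorname{Tr}\tau(g)$ is $|G|$ for $g=1$ and $0$ otherwise, the Hilbert--Schmidt norm satisfies $\|T_\varphi\|_{HS}=|G|\,\|\varphi\|$, and $\varphi\mapsto T_\varphi$ is a linear bijection onto the algebra $\operatorname{span}\tau(G)$, which is closed under adjoints. Reindexing the sum gives $T_{r_s\varphi}=T_\varphi\tau(s)^{-1}$ and $T_{l_z\varphi}=\tau(z)^{-1}T_\varphi$. The operator $|T_\varphi|=(T_\varphi^*T_\varphi)^{1/2}$ is a polynomial in $T_\varphi^*T_\varphi$, so it lies in the algebra. Define $\varphi^\sharp$ by $T_{\varphi^\sharp}=|T_\varphi|$.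

\begin{example}
If $G$ is abelian, each character $\chi$ satisfies $T_\varphi\chi=|G|\langle\varphi,\chi\rangle\chi$, so $\varphi^\sharp=\sum_\chi|\langle\varphi,\chi\rangle|\,\chi$. This is the passage from $c\chi_j$ to $\chi_j$ in Example~\ref{ex:Zp}. For $G=\mathbb Z/2$ and $\varphi$ with values $a,a'\ge0$, the coefficients are $(a+a')/2$ and $|a-a'|/2$, and $\varphi^\sharp$ has values $\max(a,a')$, $\min(a,a')$: the map sorts the values, which forgets a swap and keeps the variance.
\end{example}

\begin{lemma}\label{lem:sharp}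
For all $\varphi,\psi\in\ell^2(G)$ and $s,z\in G$:
\textup{(a)} $\|r_s\varphi^\sharp-\varphi^\sharp\|=\|r_s\varphi-\varphi\|$;
\textup{(b)} $(l_z\varphi)^\sharp=\varphi^\sharp$;
\textup{(c)} $\|\varphi^\sharp-\psi^\sharp\|\le\sqrt2\,\|\varphi-\psi\|$;
\textup{(d)} $\|\varphi^\sharp-\overline{\varphi^\sharp}\|=\|\varphi-\bar\varphi\|$.
\end{lemma}

\begin{proof}
(a) With $B=\tau(s)^{-1}-I$ we have $|G|^2\|r_s\varphi-\varphi\|^2=\|T_\varphi B\|_{HS}^2=\operatorname{Tr}(B^*T_\varphi^*T_\varphi B)$, and $T_\varphi^*T_\varphi=T_{\varphi^\sharp}^*T_{\varphi^\sharp}$.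

(b) $T_{l_z\varphi}^*T_{l_z\varphi}=T_\varphi^*T_\varphi$ because $\tau(z)$ is unitary.

(c) Let $X=\sum_i\xi_iP_i$ and $Y=\sum_j\eta_jP'_j$ be spectral decompositions of self-adjoint matrices. Since $P_i(X-Y)P'_j=(\xi_i-\eta_j)P_iP'_j$ and $\|P_iP_j'\|_{HS}^2=\operatorname{Tr}(P_iP'_j)$, we get $\|X-Y\|_{HS}^2=\sum_{i,j}(\xi_i-\eta_j)^2\operatorname{Tr}(P_iP'_j)$. The same formula for $|X|,|Y|$ has $(|\xi_i|-|\eta_j|)^2\le(\xi_i-\eta_j)^2$, so $\||X|-|Y|\|_{HS}\le\|X-Y\|_{HS}$. For arbitrary square matrices $A,B$ apply this to $X=\left(\begin{smallmatrix}0&A\\A^*&0\end{smallmatrix}\right)$ and $Y=\left(\begin{smallmatrix}0&B\\B^*&0\end{smallmatrix}\right)$. Since $X^2=\mathrm{diag}(AA^*,A^*A)$, we have $|X|=\mathrm{diag}(|A^*|,|A|)$, and so $\||A|-|B|\|_{HS}^2\le\|X-Y\|_{HS}^2=2\|A-B\|_{HS}^2$. Take $A=T_\varphi$, $B=T_\psi$.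

(d) The average of $r_s\varphi$ over $s\in G$ is the constant $\bar\varphi$, so
\begin{equation}\label{eq:avg}
\frac1{|G|}\sum_s\|r_s\varphi-\varphi\|^2=2\|\varphi\|^2-2|\bar\varphi|^2=2\|\varphi-\bar\varphi\|^2 .
\end{equation}
Apply this to $\varphi$ and $\varphi^\sharp$ and use (a).
\end{proof}

\subsection{The resampling inequality}

\begin{definition}
The group $G$ satisfies $(\mathrm H_k)$ if \textup{(H1)} $k\ge5$; \textup{(H2)} right moves act transitively on $\Omega_k(G)\ne\emptyset$; \textup{(H3)} for $y$ uniform on $\Omega_k(G)$, each $i\in[k]$ and all $\psi\in\ell^2(G)$,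
\[
\mathbb E\|r_{y_i}\psi-\psi\|^2\ge\|\psi-\bar\psi\|^2 .
\]
\end{definition}

Conditions (H1) and (H2) are those of Lemma~\ref{lem:poincare}. By \eqref{eq:avg}, condition (H3) says that an entry of a random generating tuple moves a fixed function at least half as much as a uniform element of $G$ does.

\begin{proposition}\label{prop:resample}
There is an absolute $C_1$ such that if $G$ satisfies $(\mathrm H_{m-1})$, then for all $f:G^m\to\mathbb C$ and $w\in[m]$,
\[
V_w(f):=\mathbb E_\mu\big[\mathbf 1\{x_{-w}\in\Omega_{m-1}(G)\}\operatorname{Var}_wf\big]\le C_1\big(\mathcal E(f)+m\,\mathcal S_w(f)\big).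
\]
\end{proposition}

\begin{proof}
Put $k=m-1$ and $F(y)=\varphi_y^\sharp$ for $y\in G^k$, with coordinates indexed by $[m]\setminus\{w\}$. Let $\mathbb E$ be the expectation over uniform $y\in G^k$ and $\mathbb E'[\,\cdot\,]=\mathbb E[\mathbf 1\{y\in\Omega_k(G)\}\,\cdot\,]$.

\emph{Step 1: $F$ is nearly constant.} Let $u\ne v$ in $[m]\setminus\{w\}$. Lemma~\ref{lem:sharp}(c) gives $\mathbb E\|F(R_{uv}y)-F(y)\|^2\le2e_{uv}$. By \eqref{eq:W}, $f(W(y,\cdot))=l_{z(y)}\varphi_{L_{uv}y}$, whose image under $\sharp$ is $F(L_{uv}y)$ by Lemma~\ref{lem:sharp}(b). So Lemma~\ref{lem:sharp}(c) and \eqref{eq:Wcost} give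
\[
\mathbb E\|F(L_{uv}y)-F(y)\|^2\le2\|f\circ W-f\|^2\le10(2e_{uw}+2e_{wu}+e_{wv}).
\]
Sum over $u\ne v$. Each $e_{uw}$ receives the weight $20(k-1)$ and each $e_{wu}$ the weight $30(k-1)$, so the total over right and left moves is at most $\mathcal A:=2\mathcal E+30m\,\mathcal S_w$, also with $\mathbb E'$ in place of $\mathbb E$. Let $\psi\in\ell^2(G)$ be the mean of $F$ over $\Omega_k(G)$. By (H1), (H2) and Lemma~\ref{lem:poincare}, multiplied by $|\Omega_k(G)|/|G|^k$,
\[
\mathbb E'\|F-\psi\|^2\le\mathcal A/\kappa .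
\]

\emph{Step 2: $\psi$ is nearly a constant function on $G$.} By Lemma~\ref{lem:sharp}(a), $\mathbb E'\|r_{y_i}F-F\|^2=\mathbb E'\|r_{y_i}\varphi_y-\varphi_y\|^2\le e_{wi}\le\mathcal S_w$ for any $i\neq w$. Write $r_{y_i}\psi-\psi=(r_{y_i}F-F)-(r_{y_i}-I)(F-\psi)$, where $\|r_{y_i}-I\|\le2$. Since $\psi$ does not depend on $y$, (H3) applies:
\[
\mathbb E'\|\psi-\bar\psi\|^2\le\mathbb E'\|r_{y_i}\psi-\psi\|^2\le2\mathcal S_w+8\mathcal A/\kappa .
\]

\emph{Step 3.} By Lemma~\ref{lem:sharp}(d), $V_w=\mathbb E'\|F-\bar F\|^2$, where $\bar F(y)$ is the mean of $F(y)$ over $G$. This is the constant closest to $F(y)$, so $\|F-\bar F\|\le\|F-\bar\psi\|\le\|F-\psi\|+\|\psi-\bar\psi\|$. Hence $V_w\le2\mathcal A/\kappa+2(2\mathcal S_w+8\mathcal A/\kappa)=18\mathcal A/\kappa+4\mathcal S_w$.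
\end{proof}

The indicator cannot be dropped: for $f=\delta_{(1,\dots,1)}$ all energies vanish, because right moves fix $(1,\dots,1)$, while $\operatorname{Var}_wf>0$ at $x_{-w}=(1,\dots,1)$.

\section{The hypothesis $(\mathrm H_k)$}\label{sec:hyp}

For $p$-groups the law of $y_i$ is explicit, and $(\mathrm H_k)$ holds just above the rank.

\begin{lemma}\label{lem:Hp}
A nontrivial $p$-group of rank $b$ satisfies $(\mathrm H_k)$ for all $k\ge\max(5,b+1)$.
\end{lemma}

\begin{proof}
(H2) is Lemma~\ref{lem:trans}(i). For (H3), note that $\Omega_k(G)$ is the full preimage of the set of $b\times k$ matrices of rank $b$ over $\mathbb F_p$. So $y_i$ is uniform in its coset of $\Phi$ given $\bar y_i$. Left multiplication by $\mathrm{GL}_b(\mathbb F_p)$ preserves this set of matrices, so the nonzero values of $\bar y_i$ are equally likely. Choosing independent rows one by one,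
\[
q:=\mathbb P(\bar y_i=0)=\prod_{j=0}^{b-1}\frac{p^{k-1}-p^j}{p^k-p^j}\le p^{-b},
\]
since each factor is at most $1/p$. Let $\Pi_G$ and $\Pi_\Phi$ be the averages of $r_s$ over $s\in G$ and over $s\in\Phi$; both are orthogonal projections, and $\Pi_G\psi=\bar\psi$. The averages of $r_s$ over the $p^b$ cosets of $\Phi$ sum to $p^b\Pi_G$, so
\[
\mathbb E\,r_{y_i}=q\Pi_\Phi+\frac{1-q}{p^b-1}\big(p^b\Pi_G-\Pi_\Phi\big)=\frac{(1-q)p^b}{p^b-1}\Pi_G+\frac{qp^b-1}{p^b-1}\Pi_\Phi .
\]
Let $v=\psi-\bar\psi$. Then $\Pi_Gv=0$ and the coefficient of $\Pi_\Phi$ is at most $0$, so $\mathbb E\|r_{y_i}\psi-\psi\|^2=2\|v\|^2-2\operatorname{Re}\langle\mathbb E\,r_{y_i}v,v\rangle\ge2\|v\|^2$.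
\end{proof}

For general groups we take $k$ so large that most $k$-tuples generate; then conditioning on generation changes little. The next lemma is used again in Section~\ref{sec:large}.

\begin{lemma}\label{lem:draw}
Let $z_1,\dots,z_k$ be random elements of $G$ adapted to a filtration $(\mathcal G_t)$, and let $\theta>0$. Suppose that for each $0\le t<k$ and each maximal subgroup $H$, $\mathbb P(z_{t+1}\notin H\mid\mathcal G_t)\ge\theta$ on the event $\{z_1,\dots,z_t\in H\}$. Then $\mathbb P(\langle z_1,\dots,z_k\rangle\ne G)\le h/(\theta k)$.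
\end{lemma}

\begin{proof}
Let $K_t=\langle z_1,\dots,z_t\rangle\Phi$. If $K_t\ne G$, then $K_t$ lies in a maximal subgroup $H$ (chosen by a fixed rule from $K_t$), and $z_{t+1}\notin H$ forces $K_{t+1}\ne K_t$. The chain $\Phi=K_0\le K_1\le\dots\le K_k\le G$ has at most $h$ strict inclusions. Hence
\[
h\ge\sum_{t<k}\mathbb P(K_{t+1}\ne K_t)\ge\theta\sum_{t<k}\mathbb P(K_t\ne G)\ge\theta k\,\mathbb P(K_k\ne G),
\]
and $K_k=G$ implies $\langle z_1,\dots,z_k\rangle=G$.
\end{proof}

\begin{lemma}\label{lem:Hgen}
Every nontrivial finite group satisfies $(\mathrm H_k)$ for $k=20h$.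
\end{lemma}

\begin{proof}
(H1) holds as $h\ge1$, and (H2) is Lemma~\ref{lem:trans}(ii). Let $y$ be uniform on $G^k$. Lemma~\ref{lem:draw} with $\theta=\frac12$ gives $\mathbb P(y\notin\Omega_k(G))\le\frac1{10}$. Let $v=\psi-\bar\psi$ and $\Delta(s)=\|r_s\psi-\psi\|^2=\|r_sv-v\|^2\le4\|v\|^2$. By \eqref{eq:avg}, $\mathbb E\Delta(y_i)=2\|v\|^2$. So
\[
\mathbb E[\Delta(y_i)\mid y\in\Omega_k(G)]\ge\mathbb E[\Delta(y_i)\mathbf 1\{y\in\Omega_k(G)\}]\ge2\|v\|^2-\tfrac4{10}\|v\|^2\ge\|v\|^2 .\qedhere
\]
\end{proof}

\section{A spectral gap for $p$-groups}\label{sec:gap}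

We now bound the energy of a left move $L_{uv}$: perform $W_{uvw}$, then repair coordinate $w$ by Proposition~\ref{prop:resample}. The repair is possible only where $x_{-w}$ generates $G$, so we average over $w$ and count the admissible $w$.

\begin{proposition}\label{prop:gap}
Let $G$ be a $p$-group of rank $b\ge2$ and $n\ge\max(6,b+3)$. Then $\mathcal D_P(f)\ge c\,\frac{n-b-2}{n^5}\operatorname{Var}_\pi f$ for all $f$ on $\Omega_n(G)$.
\end{proposition}

\begin{proof}
Expectations and norms refer to $\pi$. Call $w$ \emph{removable} for $x$ if $x_{-w}$ generates $G$, and let $\mathbf 1_w$ be the indicator of this event. If $x_{-w}$ generates $G$, then $x\in\Omega_n(G)$ for every value of $x_w$. So, given $\mathbf 1_w=1$, the tuple $y=x_{-w}$ is uniform on $\Omega_{n-1}(G)$ and $x_w$ is an independent uniform element of $G$. Put $V_w=\mathbb E[\mathbf 1_w\operatorname{Var}_wf]$.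

Since $n-1\ge\max(5,b+1)$, Lemma~\ref{lem:Hp} gives $(\mathrm H_{n-1})$. Extend $f$ by $0$ to $G^n$ and apply Proposition~\ref{prop:resample} with $m=n$. The moves preserve $\Omega_n(G)$, so both sides equal $\mu(\Omega_n(G))$ times the corresponding quantities for $\pi$. Thus $V_w\le C_1(\mathcal E+n\mathcal S_w)$ and $\sum_wV_w\le3C_1n\,\mathcal E$.

Every $x\in\Omega_n(G)$ has $b$ coordinates whose images form a basis of $G/\Phi$, and all other coordinates are removable. So for all $x$ and $u\ne v$, at least $r:=n-b-2\ge1$ indices $w\notin\{u,v\}$ are removable.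

Fix distinct $u,v,w$ and $W=W_{uvw}$. By \eqref{eq:W}, $L_{uv}x=(y',x_w)$ and $Wx=(y',z(y)x_w)$ with $y'=L_{uv}y$. Given $\mathbf 1_w=1$, each of these points has the same law as $x$, because $y'$ is uniform on $\Omega_{n-1}(G)$ and both $x_w$ and $z(y)x_w$ are uniform given $y$. Comparing both values of $f$ with the mean of $f(y',\cdot)$ gives $\mathbb E[\mathbf 1_w|f(L_{uv}x)-f(Wx)|^2]\le2V_w+2V_w$. With \eqref{eq:Wcost},
\[
\mathbb E\big[\mathbf 1_w|f\circ L_{uv}-f|^2\big]\le8V_w+10(2e_{uw}+2e_{wu}+e_{wv}).
\]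
Sum over all triples of distinct $u,v,w$, and let $\mathcal E^L=\sum_{u\ne v}\|f\circ L_{uv}-f\|^2$. The left side sums to at least $r\mathcal E^L$, and the right side to at most $8n^2\sum_wV_w+50n\mathcal E\le(24C_1+50)n^3\mathcal E$. Lemmas~\ref{lem:trans}(i) and \ref{lem:poincare} with $m=n$, and \eqref{eq:DP}, give
\[
\kappa\operatorname{Var}_\pi f\le\mathcal E+\mathcal E^L\le(24C_1+51)\frac{n^3}r\mathcal E\le2(24C_1+51)\frac{n^5}r\mathcal D_P(f).\qedhere
\]
\end{proof}

The condition $n\ge6$ comes from applying (T1) to $\mathrm{SAut}(F_{n-1})$, and $n\ge b+3$ guarantees a removable index outside $\{u,v\}$. The condition $n\ge3b$ makes a fixed fraction of the indices removable and saves a factor $n$.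

\begin{proposition}\label{prop:small}
Let $G$ be a nontrivial $p$-group of rank $b$. If $n\ge3b$, then $t_{\mathrm{mix}}\le Cn^5\Lambda$. If $b\ge2$ and $n\ge\max(6,b+3)$, then $t_{\mathrm{mix}}\le Cn^6\Lambda$.
\end{proposition}

\begin{proof}
Let $n\ge3b$. If $b\ge2$, then $n\ge6$, $n\ge b+3$ and $n-b-2\ge\frac23n-2\ge\frac n3$, so Proposition~\ref{prop:gap} gives $\mathcal D_P\ge cn^{-4}\operatorname{Var}_\pi$. If $b=1$, then $G$ is cyclic, $n\ge3$, and Proposition~\ref{prop:cyclic} gives the same. In the second range Proposition~\ref{prop:gap} gives $\mathcal D_P\ge cn^{-5}\operatorname{Var}_\pi$. Apply Lemma~\ref{lem:gapmix}.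
\end{proof}

\section{Many coordinates: proof of Theorem~\ref{thm:large}}\label{sec:large}

\subsection{Why the chain is modified}

A spectral gap cannot give $n\log n$ through Lemma~\ref{lem:gapmix}. A function of $x_1$ alone changes only when $u=1$, so $\mathcal D_P(f)\le\frac2n\operatorname{Var}_\pi f$ for it, and the lemma gives $n^2\Lambda$ at best. A logarithmic Sobolev inequality replaces the factor $n\Lambda=\log|G^n|$ by its logarithm. For real $f$ on a finite probability space $(E,\nu)$ let $\operatorname{Ent}(f^2)=\mathbb E[f^2\log(f^2/\mathbb Ef^2)]$. We use the following facts; (LS1) and (LS2) are from \cite{DSC}.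
\begin{enumerate}
\item[(LS1)] For the uniform measure on $N\ge2$ points, $\frac{1-2/N}{\log(N-1)}\operatorname{Ent}(f^2)\le\operatorname{Var}f$, the factor being $\frac12$ for $N=2$. Hence $\operatorname{Ent}(f^2)\le3\log N\operatorname{Var}f$, because $1-2/N\ge\frac13$ for $N\ge3$ and $2\le3\log2$.
\item[(LS2)] If $K$ is a Markov kernel reversible for $\nu$ and $\alpha\operatorname{Ent}(f^2)\le\langle(I-K)f,f\rangle$ for all real $f$, then $\|e^{-t(I-K)}g\|_{L^q(\nu)}\le\|g\|_{L^2(\nu)}$ whenever $q\ge2$ and $e^{4\alpha t}\ge q-1$.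
\item[(LS3)] For a product measure, $\operatorname{Ent}(f^2)\le\sum_w\mathbb E\operatorname{Ent}_w(f^2)$ and $\operatorname{Var}f\le\sum_w\mathbb E\operatorname{Var}_wf$ (tensorization of entropy, and the Efron--Stein inequality), where the subscript $w$ means that only coordinate $w$ is random.
\end{enumerate}
For $P$ itself the constant $\alpha$ is too small. If $G$ is a $p$-group and $x=(g_1,\dots,g_b,1,\dots,1)$, the chain leaves $x$ with probability at most $b/n$, and $f=\delta_x$ shows $\alpha\le b/(n\log|\Omega_n(G)|)$, which is of order $n^{-2}$ for fixed $G$. Moreover $\pi$ is not a product measure. We remove both problems by changing the chain at tuples with few coordinates outside some maximal subgroup. The new chain $Q$ lives on $G^n$, and we show that the original chain avoids these tuples after a burn-in.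

From now on $G$ is nontrivial, $n\ge C_0(h+\log M+\log(2+\Lambda))$ with $C_0\ge50$ fixed at the end, $k=20h$ and $m=k+1$. Then
\begin{equation}\label{eq:sizes}
n\ge C_0,\qquad m\le21h\le n,\qquad M\le e^{n/C_0},\qquad 2+\Lambda\le e^{n/C_0}.
\end{equation}
Call $x_{-u}$ \emph{good} if $\#\{v\ne u:x_v\notin H\}\ge n/8$ for every maximal subgroup $H$, and \emph{bad} otherwise.

\subsection{The modified chain}

The chain $Q$ chooses $(u,v,\varepsilon)$ as before. If $x_{-u}$ is good it replaces $x_u$ by $x_ux_v^\varepsilon$; otherwise it replaces $x_u$ by an independent uniform element of $G$. Write $P=\frac1n\sum_uP_u$ and $Q=\frac1n\sum_uQ_u$. For fixed $x_{-u}$, the operators act on $\ell^2(G)$ in the coordinate $x_u$ by $P_u=\frac1{2(n-1)}\sum_{v\ne u}(r_{x_v}+r_{x_v}^{-1})$, and $Q_u=P_u$ if $x_{-u}$ is good, $Q_u=\Pi_G$ (the projection onto constants) if it is bad. These are self-adjoint contractions that fix constants. Since goodness depends on $x_{-u}$ only, $Q$ is reversible for $\mu$. Let $\mathcal D_Q(f)=\langle(I-Q)f,f\rangle$;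 in this section all forms refer to $\mu$.

\begin{lemma}\label{lem:Q}
We have $\mathcal D_Q\ge\frac12\mathcal D_P$, \ $\mathcal D_Q(f)\ge\frac1n\sum_u\mathbb E_\mu[\mathbf 1\{x_{-u}\text{ bad}\}\operatorname{Var}_uf]$, and $I+Q\ge\frac1{25}I$.
\end{lemma}

\begin{proof}
Fix $u$ and $x_{-u}$, let $\varphi=f(x_{-u},\cdot)$ and $v=\varphi-\bar\varphi$. If $x_{-u}$ is bad, then $\langle(I-Q_u)\varphi,\varphi\rangle=\|v\|^2=\operatorname{Var}_uf$, while $\langle(I-P_u)\varphi,\varphi\rangle=\langle(I-P_u)v,v\rangle\le2\|v\|^2$; also $I+Q_u\ge I\ge\frac12(I+P_u)$. If $x_{-u}$ is good, then $I\pm Q_u=I\pm P_u\ge\frac12(I\pm P_u)\ge0$. Integrating over $x_{-u}$ and averaging over $u$ gives the first two claims and $I+Q\ge\frac12(I+P)$. Lemma~\ref{lem:odd} gives the third.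
\end{proof}

The next lemma compares $Q$ with the chain that resamples a random coordinate. Applying Proposition~\ref{prop:resample} to all $n$ coordinates would bound $\sum_wV_w$ by $Cn\,\mathcal E$. Applying it to a random block of $m$ coordinates gives $C\frac{m^2}n\mathcal E$, since a given pair of coordinates rarely lies in the block. Goodness ensures that the block generates $G$.

\begin{lemma}\label{lem:compare}
There is an absolute $C_2$ with $\sum_w\mathbb E_\mu\operatorname{Var}_wf\le C_2m^2n\,\mathcal D_Q(f)$ for all $f$ on $G^n$.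
\end{lemma}

\begin{proof}
Fix $w$ and a $k$-element set $J\subset[n]\setminus\{w\}$. By Lemma~\ref{lem:Hgen}, Proposition~\ref{prop:resample} applies to $f$ as a function of the $m$ coordinates in $J\cup\{w\}$. Integrating over the remaining coordinates, and writing $x_J=(x_j)_{j\in J}$,
\[
\mathbb E_\mu\big[\mathbf 1\{\langle x_J\rangle=G\}\operatorname{Var}_wf\big]\le C_1\Big(\sum_{u\ne v\in J}e_{uv}+(m+1)\sum_{u\in J}(e_{uw}+e_{wu})\Big).
\]
Average over a uniform random $J$. For the left side fix a good $x_{-w}$ and draw the indices of $J$ one by one without replacement. If all entries drawn so far lie in a maximal subgroup $H$, then the at least $n/8$ indices $v\ne w$ with $x_v\notin H$ are all undrawn, so the next entry is outside $H$ with conditional probability at least $\frac18$. Lemma~\ref{lem:draw} gives $\mathbb P(\langle x_J\rangle\ne G)\le\frac{8h}{20h}<\frac12$. Since $\operatorname{Var}_wf$ depends on $x_{-w}$ only, the averaged left side is at least $\frac12\mathbb E_\mu[\mathbf 1\{x_{-w}\text{ good}\}\operatorname{Var}_wf]$.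 For the right side, $\mathbb P(u\in J)=\frac k{n-1}$ and $\mathbb P(u,v\in J)=\frac{k(k-1)}{(n-1)(n-2)}\le(\frac k{n-1})^2$ for $u\ne v$, so the average is at most $C_1\big((\frac k{n-1})^2\mathcal E+\frac{m^2}{n-1}\mathcal S_w\big)$. Sum over $w$, using $\sum_w\mathcal S_w=2\mathcal E$ and $n-1\ge n/2$:
\[
\sum_w\mathbb E_\mu[\mathbf 1\{x_{-w}\text{ good}\}\operatorname{Var}_wf]\le2C_1\Big(\frac{4m^2}n+\frac{4m^2}n\Big)\mathcal E .
\]
By \eqref{eq:DP} and Lemma~\ref{lem:Q}, $\mathcal E\le2n^2\mathcal D_P\le4n^2\mathcal D_Q$, and the bad terms sum to at most $n\mathcal D_Q$. Take $C_2=64C_1+1$.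
\end{proof}

\begin{lemma}\label{lem:Qmix}
There is an integer $\ell_1\le Ch^2n\Lambda(\log n+\log(2+\Lambda))$ with $\|Q^{\ell_1}(x,\cdot)-\mu\|_{TV}\le\frac1{20}$ for all $x\in G^n$.
\end{lemma}

\begin{proof}
By (LS3), (LS1) and Lemma~\ref{lem:compare}, for real $f$,
\[
\operatorname{Ent}_\mu(f^2)\le3\Lambda\sum_w\mathbb E_\mu\operatorname{Var}_wf\le\alpha^{-1}\mathcal D_Q(f),\qquad\operatorname{Var}_\mu f\le\gamma^{-1}\mathcal D_Q(f),
\]
with $\gamma=1/(C_2m^2n)$ and $\alpha=\gamma/(3\Lambda)$.

\emph{Continuous time.} Let $S_t=e^{-t(I-Q)}$ and let $\eta_t^x$ be the density of $S_t(x,\cdot)$ with respect to $\mu$. Put $s_1=\frac1{4\alpha}\log(n\Lambda)$ and $q=1+n\Lambda$, so $q\ge2$ and $e^{4\alpha s_1}=q-1$. Since $S_tg(x)=\langle\eta^x_t,g\rangle$ for real $g$, and $\mu(x)|S_tg(x)|^q\le\|S_tg\|_q^q$, (LS2) gives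
\[
\|\eta^x_{s_1}\|_2=\sup_{\|g\|_2\le1}|S_{s_1}g(x)|\le\mu(x)^{-1/q}=e^{n\Lambda/q}\le e .
\]
By reversibility $\eta^x_{s_1+s}=S_s\eta^x_{s_1}$, and $S_s$ has norm at most $e^{-\gamma s}$ on functions of mean zero. So $\|\eta^x_{s_1+s}-1\|_2\le e^{-\gamma s}\|\eta^x_{s_1}-1\|_2\le e^{1-\gamma s}$.

\emph{Discrete time.} Let $(\phi_i)$ be a real orthonormal eigenbasis of $Q$ with eigenvalues $\beta_i$ and $\phi_0=1$. By Lemma~\ref{lem:Q}, $1+\beta_i\ge\frac1{25}$, so $\beta_i^2\le e^{-(1-\beta_i)(1+\beta_i)}\le e^{-(1-\beta_i)/25}$. Therefore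
\[
\Big\|\frac{Q^{2j}(x,\cdot)}\mu-1\Big\|_2^2=\sum_{i\ge1}\beta_i^{4j}\phi_i(x)^2\le\sum_{i\ge1}e^{-2(j/25)(1-\beta_i)}\phi_i(x)^2=\|\eta^x_{j/25}-1\|_2^2 .
\]
Let $j$ be the least integer with $j/25\ge s_1+(1+\log10)/\gamma$ and $\ell_1=2j$. Then the last norm is at most $\frac1{10}$, and Cauchy--Schwarz bounds the total variation distance by $\frac1{20}$. Finally $s_1=\frac34C_2\Lambda m^2n\log(n\Lambda)$, $\gamma^{-1}=C_2m^2n$, $m\le21h$ and $\Lambda\ge\log2$ give the bound on $\ell_1$.
\end{proof}

\subsection{Burn-in}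

By \eqref{eq:updown}, the count $N_t$ has an upward drift while it is below $n/4$. We use two test functions: $1/N$, which contracts geometrically and measures the time to reach $n/4$, and $2^{-N}$, which makes a later descent to $n/8$ exponentially unlikely.

\begin{lemma}\label{lem:burn}
Let $n\ge9$, $x\in\Omega_n(G)$, let $H$ be a maximal subgroup and $N_t=N_H(X_t)$. For integers $0\le t_0\le T$,
\[
\mathbb P\big(N_t<\tfrac n8+1\text{ for some }t\in[t_0,T]\big)\le\tfrac n4e^{-t_0/(8n)}+T\,2^{2-n/8}.
\]
\end{lemma}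

\begin{proof}
\emph{Reaching $n/4$.} Let $N_t=N<n/4$. An up step changes $1/N$ by $-\frac1{N(N+1)}$. A down step, possible only for $N\ge2$, changes it by $\frac1{N(N-1)}$. By \eqref{eq:updown},
\[
\mathbb E\Big[\frac1{N_{t+1}}-\frac1N\,\Big|\,\mathcal F_t\Big]\le-\frac{n-N}{n(n-1)(N+1)}+\frac1{n(n-1)}=-\frac{n-2N-1}{n-1}\cdot\frac N{N+1}\cdot\frac1{nN}\le-\frac1{8nN},
\]
because $\frac{n-2N-1}{n-1}\ge\frac{n/2-1}{n-1}\ge\frac7{16}$ for $n\ge9$ and $\frac N{N+1}\ge\frac12$. Let $\sigma$ be the first time with $N_t\ge n/4$. Then $\mathbb E[N_{t+1}^{-1}\mathbf 1\{\sigma>t+1\}\mid\mathcal F_t]\le(1-\frac1{8n})N_t^{-1}\mathbf 1\{\sigma>t\}$, and $N_0\ge1$, so $\mathbb E[N_t^{-1}\mathbf 1\{\sigma>t\}]\le e^{-t/(8n)}$. Since $N_t^{-1}>4/n$ on $\{\sigma>t\}$, we get $\mathbb P(\sigma>t_0)\le\frac n4e^{-t_0/(8n)}$.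

\emph{Staying above $n/8+1$.} Let $N_t=N<n/4$ and let $p_+$ be the probability of an up step. The probability of a down step is at most $\frac{N-1}{n-N}p_+\le\frac13p_+$, so $\mathbb E[2^{-N_{t+1}}-2^{-N}\mid\mathcal F_t]\le2^{-N}(\frac13p_+-\frac12p_+)\le0$. For $1\le s\le T$ let $\sigma_s$ be the first time $t\ge s$ with $N_t<\frac n8+1$ or $N_t\ge\frac n4$, let $D_s=\{N_{s-1}\ge\frac n4>N_s\}$, and let $E_s$ be the event that $D_s$ occurs, $\sigma_s\le T$ and $N_{\sigma_s}<\frac n8+1$. The process $Z_t=2^{-N_{\min(t,\sigma_s)}}$, $t\ge s$, is a supermartingale. On $D_s$ we have $N_s\ge\frac n4-1$, so $\mathbb E[Z_T\mathbf 1_{D_s}]\le2^{1-n/4}$. On $E_s$ we have $Z_T>2^{-n/8-1}$. Hence $\mathbb P(E_s)\le2^{1-n/4}\,2^{n/8+1}=2^{2-n/8}$.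

Suppose $\sigma\le t_0$ and $N_t<\frac n8+1$ for some $t\in[t_0,T]$. Let $s-1$ be the last time up to $t$ with $N\ge n/4$. It exists because $\sigma\le t$, and $s\le t$ because $N_t<\frac n8+1\le\frac n4$. Then $N<n/4$ at all times in $[s,t]$, so $E_s$ occurs. A union bound over $s$ finishes the proof.
\end{proof}

\subsection{Coupling}

\begin{proof}[Proof of Theorem~\ref{thm:large}]
Let $t_0=\lceil8n(\log n+\log M+5)\rceil$ and $T=t_0+\ell_1$. Let $\mathcal B$ be the event that $N_H(X_t)<\frac n8+1$ for some maximal $H$ and some $t\in[t_0,T]$. Lemma~\ref{lem:burn} and a union bound over the $M$ subgroups give $\mathbb P(\mathcal B)\le\frac14e^{-5}+MT2^{2-n/8}$. By \eqref{eq:sizes}, each of $h,\log M,\log(2+\Lambda),\log n$ is at most $n$, so $T\le C'n^4(2+\Lambda)$ with $C'$ absolute and independent of $C_0$. Since $C_0\ge50$ and $\frac{\log2}8-\frac2{50}>\frac1{25}$,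
\[
MT2^{2-n/8}\le4C'n^4e^{2n/C_0}2^{-n/8}\le4C'n^4e^{-n/25}.
\]
Fix $C_0\ge50$ so that this is at most $\frac1{100}$ for all $n\ge C_0$. By \eqref{eq:nongen}, also $\|\mu-\pi\|_{TV}=1-\mu(\Omega_n(G))\le e^{n/50}2^{-n}\le\frac1{100}$.

Put $Y_{t_0}=X_{t_0}$ and let $Y$ evolve for $t\ge t_0$ by $Q$, with the same choices $(u,v,\varepsilon)$ as $X$ and independent uniform elements whenever a coordinate is resampled. Given $X_{t_0}$, the law of $Y_T$ is $Q^{\ell_1}(X_{t_0},\cdot)$, so by Lemma~\ref{lem:Qmix} the law of $Y_T$ is within $\frac1{20}$ of $\mu$. Outside $\mathcal B$, removing any coordinate from $X_t$, $t_0\le t\le T$, leaves at least $n/8$ coordinates outside each $H$, so a good tuple. Then $Q$ makes the same move as $P$ at each step, and induction gives $Y_T=X_T$. Hence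
\[
\|P_x^T-\pi\|_{TV}\le\mathbb P(\mathcal B)+\tfrac1{20}+\tfrac1{100}\le\tfrac14e^{-5}+\tfrac7{100}<\tfrac14 .
\]
Since $h\ge1$ and $\Lambda\ge\log2$, we have $t_0\le Cn[h^2\Lambda\log n+\log M]$, and with the bound on $\ell_1$ we obtain $T\le An[h^2\Lambda(\log n+\log(2+\Lambda))+\log M]$.
\end{proof}

\section{Combining the two ranges}\label{sec:end}

In all cases below $n\ge3$, so $\log n\ge1$. Since $\Lambda\ge\log2>\frac23$, we have $\log(2+\Lambda)\le2+\Lambda\le4\Lambda$.

\begin{proof}[Proof of Theorems~\ref{thm:main} and \ref{thm:compl}(a)]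
For a $p$-group, $h=b\le\Lambda/\log2$ and $\log M\le\Lambda$. Let $n_*=C_0(h+\log M+\log(2+\Lambda))\le C\Lambda$. If $n\ge n_*$, Theorem~\ref{thm:large} gives
\[
t_{\mathrm{mix}}\le Cn\big[\Lambda^3(\log n+\Lambda)+\Lambda\big]\le C\Lambda^4n\log n .
\]
If $n<n_*$, Proposition~\ref{prop:small} gives $t_{\mathrm{mix}}\le Cn\cdot n^4\Lambda\le C\Lambda^5n$ when $n\ge3b$, and $t_{\mathrm{mix}}\le Cn\cdot n^5\Lambda\le C\Lambda^6n$ when $b\ge2$ and $n\ge\max(6,b+3)$. Since $\Lambda\ge\log2$, the bounds are at most $A\Lambda^5n\log n$ in the range of Theorem~\ref{thm:main} and $A\Lambda^6n\log n$ in the range of Theorem~\ref{thm:compl}(a).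
\end{proof}

The exponent $5$ arises only in the range $n<C\log|G|$, from the gap $cn^{-4}$ and the factor $n\Lambda$ in Lemma~\ref{lem:gapmix}.

\begin{proof}[Proof of Theorem~\ref{thm:compl}(b)]
We have $h\le\Lambda/\log2$. Every subgroup is generated by at most $\log_2|G|$ elements, since each new generator at least doubles the order. So $M\le|G|^{\log_2|G|}$ and $\log M\le\Lambda^2/\log2$. Each of $h$, $\log M$, $\log(2+\Lambda)$ is therefore bounded by an absolute multiple of $\Lambda^2$, and for a suitable absolute $C\ge6$ the condition $n\ge C\Lambda^2$ implies the hypothesis of Theorem~\ref{thm:large}. It also implies $n\ge6\Lambda^2\ge4\Lambda\ge2+\Lambda$, so $\log(2+\Lambda)\le\log n$. The bound of Theorem~\ref{thm:large} is then at most a constant times $n[\Lambda^3\log n+\Lambda^2]$, which is at most $A\Lambda^3n\log n$.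
\end{proof}

\begin{thebibliography}{9}

\bibitem{DSC}
Diaconis and Saloff-Coste, Ann. Appl. Probab. \textbf{6} (1996).

\bibitem{KKN}
Kaluba, Kielak and Nowak, Ann. of Math. \textbf{193} (2021).

\bibitem{KNO}
Kaluba, Nowak and Ozawa, Math. Ann. \textbf{375} (2019).

\bibitem{Kas}
Kassabov, IJAC \textbf{15} (2005).

\bibitem{walks}
\emph{Walks on generating sets of groups},
\texttt{http://firstlight.cn/upload/plusfile/20157/14/2015714105647909.pdf}.

\end{thebibliography}
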